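\title{The order of the maximum diameter of multivariate digraphs}

\begin{abstract}
A $t$-variable digraph on $k$ letters assigns to each word of length $t$ a set of letters that may follow it, and it acts on product sets of words by a shift. Let $D_{t,k}$ be the largest diameter of a strongly connected $t$-variable digraph on $k$ letters. Wu, Xu and Zhu conjectured that $D_{2,k}/k^2\to 2$. We show that $D_{2,k}\ge\frac{4}{27}(k-3)^3$ for $k\ge 6$, so the conjecture is false. More precisely, $\frac{16}{27}\le\liminf D_{2,k}/k^3\le\limsup D_{2,k}/k^3\le 2$, and $D_{t,k}$ has order $k^{t+1}$ for every fixed $t\ge 2$.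
\end{abstract}

\section{Multivariate digraphs and their diameter}\label{sec:intro}

Let $K$ be a finite set, whose elements we call \emph{letters}, and let $t$ be a positive integer. A \emph{$t$-variable digraph}, or \emph{$t$-digraph}, on $K$ is a map $f:K^t\to 2^K$. One reads $f(x)$ as the set of letters allowed to follow the word $x$. For $t=1$ this is an ordinary digraph on $K$, loops allowed, in which $f(x)$ is the set of out-neighbors of $x$.

A \emph{box} is a set $\mathcal A=A_1\times\dots\times A_t$ with $A_1,\dots,A_t\subseteq K$; the $A_i$ are its \emph{sides}. A point of $K^t$ is identified with the box that has it as its only element. Put $f(\mathcal A)=\bigcup_{x\in\mathcal A}f(x)$. The \emph{Markov operator} of $f$ acts on boxes by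
\[
M_f(A_1\times\dots\times A_t)=A_2\times\dots\times A_t\times f(A_1\times\dots\times A_t).
\]
We write $M$ for $M_f$. A nonempty box determines its sides, and the empty box is sent to itself, so $M$ is well defined. It is monotone:
\begin{equation}\label{eq:mono}
\mathcal A\subseteq\mathcal B\quad\Longrightarrow\quad M(\mathcal A)\subseteq M(\mathcal B).
\end{equation}
For points $x\ne y$, the \emph{distance} $\mathrm{Dist}_f(x,y)$ is the least $n>0$ with $y\in M^n(x)$, and it is $+\infty$ if there is no such $n$; also $\mathrm{Dist}_f(x,x)=0$. The \emph{diameter} $\mathrm{Dia}(f)$ is the largest distance between two points. The $t$-digraph $f$ is \emph{strongly connected} if for all $x,y\in K^t$, equal or not, there is $n>0$ with $y\in M^n(x)$. We study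
\[
D_{t,k}=\max\{\mathrm{Dia}(f): f \text{ is a strongly connected $t$-digraph on } \{1,\dots,k\}\}.
\]
The constant map $f\equiv K$ is strongly connected, so the maximum is taken over a nonempty finite family of finite numbers.

To see what the distance measures, compare $M$ with the ordinary digraph $\Gamma_f$ on the vertex set $K^t$ that has an arc from $x$ to each point of $M(x)$. A walk in $\Gamma_f$ is a window of length $t$ sliding along a word that obeys $f$. By \eqref{eq:mono}, the endpoint of a walk of length $n$ from $x$ lies in $M^n(x)$. A shortest walk repeats no vertex, so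
\begin{equation}\label{eq:pointwalk}
\mathrm{Dist}_f(x,y)\le k^t-1\quad\text{whenever $\Gamma_f$ has a walk from $x$ to $y$, where } k=|K|.
\end{equation}
For $t=1$ the set $M^n(x)$ consists exactly of the endpoints of walks of length $n$ from $x$. Hence $D_{1,k}\le k-1$, and the directed cycle shows that $D_{1,k}=k-1$, the classical maximum diameter of a strongly connected digraph. For $t\ge2$ the operator $M$ remembers only which letters are possible in each position. It pairs every new letter with every element of $A_2\times\dots\times A_t$, whichever point produced that letter, so $M^n(x)$ may contain points that no walk from $x$ reaches.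

It is known that $D_{2,2}=4$, that $D_{2,3}=15$, and that for $k\ge5$ one has $D_{2,k}\ge 2k^2$ if $k$ is odd and $D_{2,k}\ge 2k^2-k+1$ if $k$ is even (Wu, Xu, Zhu, 2017). All these values exceed $k^2-1$, so by \eqref{eq:pointwalk} they come from pairs not joined by a walk in $\Gamma_f$. Still, there are only $k^2$ points to visit, the case $t=1$ gives about the number of points, and the lower bounds are quadratic; it is natural to guess that $D_{2,k}$ has order $k^2$. Wu, Xu and Zhu (2017) conjectured that
\[
\lim_{k\to\infty}\frac{D_{2,k}}{k^2}=2;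
\]
the problem is posed in \cite{talk}. The true order is larger by a factor $k$.

\begin{theorem}\label{thm:main}
For all $k\ge6$ we have $D_{2,k}\ge\frac{4}{27}(k-3)^3$. Hence $D_{2,k}/k^2\to\infty$, and the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:two}
\[
\frac{16}{27}\le\liminf_{k\to\infty}\frac{D_{2,k}}{k^3}\le\limsup_{k\to\infty}\frac{D_{2,k}}{k^3}\le 2 .
\]
\end{theorem}

\begin{theorem}\label{thm:all}
For all $t,k\ge1$ we have $D_{t,k}\le (t(k-1)+1)k^t-1$. For every fixed $t\ge2$,
\[
\liminf_{k\to\infty}\frac{D_{t,k}}{k^{t+1}}\ge\frac{4t(t-1)^{t-1}}{(t+1)^{t+1}}>0,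
\]
so $D_{t,k}=\Theta_t(k^{t+1})$ for each $t\ge2$.
\end{theorem}

Here $\Theta_t(k^{t+1})$ means that $D_{t,k}/k^{t+1}$ lies between two positive constants depending only on $t$, for all large $k$. We do not determine the exact constant in Theorem~\ref{thm:two}.

We begin with the upper bound, because its proof describes what a digraph of large diameter must look like. Section~\ref{sec:example} shows the mechanism of the lower bounds on five letters. Sections~\ref{sec:F} and~\ref{sec:machine} isolate it as a small automaton that runs for a long time, and Sections~\ref{sec:two}--\ref{sec:all} build digraphs whose boxes simulate the automaton.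

\section{The upper bound}\label{sec:upper}

The sequence $M^n(x)$ is eventually periodic, but there are exponentially many boxes, so this alone gives a poor bound. The remedy is to find a point $z$ that returns to itself quickly. Along multiples of the return time the boxes $M^n(z)$ increase, and an increasing chain of boxes is short.

\begin{proposition}\label{prop:upper}
For all $t,k\ge1$ we have $D_{t,k}\le (t(k-1)+1)k^t-1$.
\end{proposition}

\begin{proof}
Let $f$ be strongly connected on $K$ with $|K|=k$, and let $x\ne y$ be points. If $f(z)=\emptyset$ for some point $z$, then $M^n(z)=\emptyset$ for all $n\ge1$, which contradicts strong connectivity. So every vertex of $\Gamma_f$ has an out-neighbor, and there is a walk $x=x_0,x_1,\dots,x_{k^t}$ in $\Gamma_f$. Two of these $k^t+1$ points coincide: there are $a\ge0$ and $p\ge1$ with $a+p\le k^t$ and $x_a=x_{a+p}$. Call this point $z$. Then $z\in M^a(x)$ and $z\in M^p(z)$. Applying $M^n$ to the second relation gives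
\begin{equation}\label{eq:grow}
M^n(z)\subseteq M^{n+p}(z)\qquad(n\ge0).
\end{equation}

Put $C_j=M^{jp}(z)$. By \eqref{eq:grow}, $C_0\subseteq C_1\subseteq\cdots$, and all these boxes contain $z$. The sum of the sizes of the sides is $t$ for $C_0$, is at most $tk$ for every $C_j$, and rises at each strict inclusion. Since $C_{j+1}=M^p(C_j)$, an equality $C_j=C_{j+1}$ forces $C_{j'}=C_j$ for all $j'\ge j$. So the chain is strictly increasing up to some index $J\le t(k-1)$ and constant from $J$ on.

By strong connectivity, $y\in M^n(z)$ for some $n>0$. Let $n'$ be the integer in $[Jp,Jp+p-1]$ with $n'\equiv n\pmod p$. If $n\le n'$, then $M^n(z)\subseteq M^{n'}(z)$ by \eqref{eq:grow}. If $n=n'+ip$ with $i>0$, then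
\[
M^n(z)=M^{n'-Jp}(C_{J+i})=M^{n'-Jp}(C_J)=M^{n'}(z).
\]
In both cases $y\in M^{n'}(z)\subseteq M^{a+n'}(x)$, and $a+n'>0$ because $x\ne y$. Therefore
\[
\mathrm{Dist}_f(x,y)\le a+n'\le (a+p)-1+Jp\le k^t-1+t(k-1)k^t.\qedhere
\]
\end{proof}

This is the first assertion of Theorem~\ref{thm:all}. For $t=2$ the bound is $(2k-1)k^2-1<2k^3$, which is the upper bound in Theorem~\ref{thm:two}.

The main term is $Jp$. To make it of order $k^{t+1}$, we need a cycle in $\Gamma_f$ through a positive proportion of all points, along which the box gains only a bounded number of letters per turn, and a target $y$ that is hit only after about $k$ turns. For $t=1$ the last demand cannot be met, since whatever is hit at all is hit by a path. For $t\ge2$ it can: one makes $y$ appear only when a side of the box contains several prescribed letters \emph{at the same time}.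

\section{An example on five letters}\label{sec:example}

Let $t=2$ and $K=\{u_0,u_1,v_0,v_1,\omega\}$. The letters $u_i$ carry a label $i$, the letters $v_c$ carry a counter value $c$, and $\omega$ is a marked copy of $v_1$. Let $y=(u_1,\omega)$ and define $f$ by
\[
\begin{array}{lll}
f(u_0,v_0)=\{u_0\}, & f(u_0,v_1)=f(u_0,\omega)=\{u_1\}, & f(v_0,u_0)=\{v_1,\omega\},\\[2pt]
f(u_1,v_0)=\{u_1\}, & f(u_1,v_1)=\{u_0,u_1\}, & f(v_0,u_1)=\{v_1\},
\end{array}
\]
by $f(v_1,u_i)=f(\omega,u_i)=\{v_0\}$ for $i=0,1$, and by $f=K$ at all remaining points, among them $y$. Thus labels and counter values alternate. The counter runs through $0,1,0,1,\dots$; the label is copied when the counter shows $0$, and it moves along the digraph $0\to1$, $1\to0$, $1\to1$ when the counter shows $1$. The letter $\omega$ is produced by the point $(v_0,u_0)$.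

Starting from $x=(u_0,v_0)$, the boxes $M^0(x),\dots,M^{10}(x)$, read row by row, are
\[
\begin{array}{llll}
\{u_0\}\times\{v_0\} & \{v_0\}\times\{u_0\} & \{u_0\}\times\{v_1,\omega\} & \{v_1,\omega\}\times\{u_1\}\\[2pt]
\{u_1\}\times\{v_0\} & \{v_0\}\times\{u_1\} & \{u_1\}\times\{v_1\} & \{v_1\}\times\{u_0,u_1\}\\[2pt]
\{u_0,u_1\}\times\{v_0\} & \{v_0\}\times\{u_0,u_1\} & \{u_0,u_1\}\times\{v_1,\omega\}. &
\end{array}
\]
In the first row $\omega$ appears, but next to $u_0$ only, and it is then discarded. In the second row $u_1$ is present but $\omega$ is not produced. In the third row both labels are present: $u_0$ produces $\omega$, and the product structure pairs $\omega$ with $u_1$. So $\mathrm{Dist}_f(x,y)=10$.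

No walk in $\Gamma_f$ leads from $x$ to $y$. Indeed, until it meets $y$, such a walk alternates between points $(u_i,b)$ and points $(b,u_i)$ with $b\in\{v_0,v_1,\omega\}$, so it would enter $y$ from some $(b,u_1)$; but $\omega\notin f(b,u_1)$. Nevertheless $f$ is strongly connected: it is the case $m=s=2$, $r=1$ of Proposition~\ref{prop:two} below, with $\lambda_c(i)=u_i$.

The distance $10$ is small, but the example scales. With $m$ counter values, the label set is updated once every $2m$ steps. With $s$ labels arranged so that the label set gains one element in about $s$ updates, and with two prescribed labels that lie far apart, about $s\cdot s/2$ updates are needed. The total is about $ms^2$ steps on $m+s+1$ letters, which is cubic.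

\section{A digraph in which sets spread slowly}\label{sec:F}

We first construct the update rule for the labels. Every nonempty set must eventually grow to the set of all labels, since otherwise $y$ would be unreachable, but it should grow as slowly as we can arrange. A cycle with one short chord does this.

Fix $s\ge2$ and identify $\mathbb Z_s$ with $\{0,\dots,s-1\}$. Let $F$ be the digraph on $\mathbb Z_s$ with
\[
F(i)=\{i+1\}\quad(0\le i\le s-2),\qquad F(s-1)=\{0,1\},
\]
and put $F(I)=\bigcup_{i\in I}F(i)$. Then $F^q(I)$ is the set of endpoints of walks of length $q$ that start in $I$. Fix also $r$ with $1\le r\le s-1$ and choose $r+1$ labels spread evenly around the cycle: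
\[
h_l=\Bigl\lfloor\frac{ls}{r+1}\Bigr\rfloor\quad(0\le l\le r),\qquad H=\{h_0,\dots,h_r\},\qquad g=\Bigl\lceil\frac{s}{r+1}\Bigr\rceil .
\]
The condition $r\le s-1$ makes the $h_l$ distinct; nothing is gained beyond it, since $g=1$ when $r=s-1$.

\begin{lemma}\label{lem:F}
Put $A_0=0$ and $A_q=\lfloor (q-1)/(s-1)\rfloor$ for $q\ge1$.
\begin{enumerate}
\item[(a)] For all $q\ge0$, the set $F^q(\{0\})$ consists of the residues of $q,q+1,\dots,q+A_q$ modulo $s$.
\item[(b)] If $I\subseteq\mathbb Z_s$ is nonempty, then $F^q(I)=\mathbb Z_s$ for all large $q$.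
\item[(c)] If $H\subseteq F^q(\{0\})$, then $q\ge(s-1)(s-g)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Call a step from $s-1$ to $1$ a \emph{skip}. A skip adds $2$ to the residue and every other step adds $1$, so a walk of length $q$ from $0$ with $a$ skips ends at $q+a$ modulo $s$. It remains to show that such a walk exists exactly when $0\le a\le A_q$. The value $a=0$ is always possible. Let $a\ge1$. The walk needs at least $s-1$ steps to get from $0$ to $s-1$ before the first skip, and at least $s-2$ steps to get from $1$ to $s-1$ between consecutive skips. Hence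
\[
q\ge(s-1)+(a-1)(s-2)+a=a(s-1)+1,
\]
which says $a\le A_q$. Conversely, if $q\ge a(s-1)+1$, skip at each of the first $a$ visits to $s-1$ and never afterwards.

(b) By (a), $F^q(\{0\})=\mathbb Z_s$ for $q\ge(s-1)^2+1$. If $i\in I$, then $0\in F^{s-i}(I)$, so $F^{q}(I)\supseteq F^{q-(s-i)}(\{0\})=\mathbb Z_s$ for large $q$.

(c) Put $\zeta=s/(r+1)$ and $h_{r+1}=\lfloor(r+1)\zeta\rfloor=s$. For $0\le l\le r$ we have $h_{l+1}=\lfloor l\zeta+\zeta\rfloor\le\lfloor l\zeta+g\rfloor=h_l+g$. Since $h_{r+1}\equiv h_0$, any $g$ consecutive integers include one whose residue is in $H$. Suppose $H\subseteq F^q(\{0\})$. If $A_q\le s-2$, the residues of the $s-1-A_q$ consecutive integers $q+A_q+1,\dots,q+s-1$ lie outside $F^q(\{0\})$ by (a), hence outside $H$, so $s-1-A_q\le g-1$. If $A_q\ge s-1$, the same inequality holds because $g\ge1$. Thus $A_q\ge s-g$, and $q\ge(s-1)A_q\ge(s-1)(s-g)$.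
\end{proof}

For $s=4$ the sets $F^q(\{0\})$, $q=0,\dots,8$, are
\[
\{0\},\ \{1\},\ \{2\},\ \{3\},\ \{0,1\},\ \{1,2\},\ \{2,3\},\ \{3,0,1\},\ \{0,1,2\}.
\]
With $r=1$ we have $H=\{0,2\}$ and $g=2$; the set $H$ is first covered at $q=8$, and (c) gives $q\ge6$. In general, (a) gives $F^{js}(\{0\})=\{0,\dots,j\}$ for $0\le j\le s-1$: one new label per turn around the cycle, as Section~\ref{sec:upper} asks.

With $r=1$ an arc of about half the cycle already covers $H$, and (c) gives about $s^2/2$. Taking $r$ large removes this factor $\frac12$.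

\section{A slow automaton and its simulation by boxes}\label{sec:machine}

The digraphs to be built have three tasks. They must apply $F$ only once in a long while, which calls for a counter. They must detect the event $H\subseteq I$, where $I$ is the current label set. And they must be strongly connected without offering a shortcut from $x$ to $y$.

The second task needs a comment. Since $f(\mathcal A)$ is a union over the points of $\mathcal A$, and each point will carry one label, a single step can detect one membership $h\in I$. To detect the conjunction of $r+1$ memberships, we test $h_0,h_1,\dots,h_r$ at the counter values $0,1,\dots,r$ and keep a flag that stays up as long as all tests have been passed. The flag is reset whenever the counter returns to $0$, so that all tests refer to the same set $I$. This part of the argument does not depend on $t$, and we carry it out once.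

Let $s,r,F,H,g$ be as in Section~\ref{sec:F}, and let $P\ge r+1$ be an integer. A \emph{state} is a triple $\sigma=(I,\nu,\varepsilon)$, where $I$ is a nonempty subset of $\mathbb Z_s$, $\nu\in\{0,\dots,P-1\}$ is the counter and $\varepsilon\in\{0,1\}$ is the flag, subject to $\varepsilon=1$ if $\nu=0$ and $\varepsilon=0$ if $\nu>r$. The \emph{successor} of $\sigma$ is the state
\[
S(\sigma)=\begin{cases}(F(I),0,1)&\text{if }\nu=P-1,\\ (I,\nu+1,1)&\text{if }\nu\le r-1,\ \varepsilon=1\text{ and }h_\nu\in I,\\ (I,\nu+1,0)&\text{otherwise.}\end{cases}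
\]
The first two cases exclude each other because $r-1\le P-2$; this is where $P\ge r+1$ is used, and it means that $I$ does not change while it is being tested. A state is \emph{final} if $\nu=r$, $\varepsilon=1$ and $h_r\in I$. The \emph{initial} state is $\sigma_0=(\{0\},0,1)$; it is not final because $r\ge1$.

\begin{lemma}\label{lem:machine}
For every state $\sigma$ there is $n\ge0$ such that $S^n(\sigma)$ is final. If $S^n(\sigma_0)$ is final, then $n\ge P(s-1)(s-g)$.
\end{lemma}

\begin{proof}
Let $I$ be nonempty. By induction on $\nu$, for $0\le\nu\le P-1$ we have $S^\nu(I,0,1)=(I,\nu,\varepsilon)$ with $\varepsilon=1$ if and only if $\nu\le r$ and $h_0,\dots,h_{\nu-1}\in I$; and $S^P(I,0,1)=(F(I),0,1)$. Hence, for $q\ge0$ and $0\le\nu\le P-1$,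
\begin{equation}\label{eq:final}
S^{qP+\nu}(I,0,1)\text{ is final}\iff \nu=r\text{ and }H\subseteq F^q(I).
\end{equation}
For a state $\sigma=(I,\nu,\varepsilon)$ we have $S^{P-\nu}(\sigma)=(F(I),0,1)$, so the first assertion follows from \eqref{eq:final} and Lemma~\ref{lem:F}(b). The second follows from \eqref{eq:final} with $I=\{0\}$ and Lemma~\ref{lem:F}(c).
\end{proof}

For the third task, call a point $z$ \emph{full} if $f(z)=K$. We make $y$ full, and also every point that plays no role in the simulation. The boxes $M^n(x)$ contain no full point before they contain $y$, so no shortcut is created; and once a box contains a full point, it will swell to all of $K^t$.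

\begin{proposition}\label{prop:sim}
Let $f$ be a $t$-digraph on $K$, let $y\in K^t$ be a full point, and let a box $Q(\sigma)$ be given for each state $\sigma$. Assume:
\begin{enumerate}
\item[(S1)] $Q(\sigma_0)$ is a single point;
\item[(S2)] $y\in Q(\sigma)$ if and only if $\sigma$ is final;
\item[(S3)] if $\sigma$ is not final, then $M^t(Q(\sigma))=Q(S(\sigma))$, and $y\notin M^j(Q(\sigma))$ for $0<j<t$;
\item[(S4)] every box $A_1\times\dots\times A_{t-1}\times K$ with nonempty sides contains a full point;
\item[(S5)] for every point $z$ that is not full, there are $n\ge0$ and a state $\sigma$ with $Q(\sigma)\subseteq M^n(z)$.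
\end{enumerate}
Then $f$ is strongly connected and $\mathrm{Dia}(f)\ge tP(s-1)(s-g)$.
\end{proposition}

\begin{proof}
Let $\sigma$ be a state and let $n$ be least such that $S^n(\sigma)$ is final; it exists by Lemma~\ref{lem:machine}. By (S3) and induction, $M^{tn'}(Q(\sigma))=Q(S^{n'}(\sigma))$ for $0\le n'\le n$. By (S2) and (S3),
\begin{equation}\label{eq:hit}
y\in M^{tn}(Q(\sigma)),\qquad y\notin M^j(Q(\sigma))\ \text{ for }0\le j<tn.
\end{equation}

Take $\sigma=\sigma_0$ and let $x$ be the point $Q(\sigma_0)$. Then $x\ne y$ by (S2), and \eqref{eq:hit} and Lemma~\ref{lem:machine} give $\mathrm{Dist}_f(x,y)=tn\ge tP(s-1)(s-g)$.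

Now let $\mathcal A=A_1\times\dots\times A_t$ contain a full point. Then $M(\mathcal A)=A_2\times\dots\times A_t\times K$ has nonempty sides and again contains a full point, by (S4). Repeating this $t$ times gives $M^t(\mathcal A)=K^t$. Let $z$ be any point. If $z$ is full, then $M^t(z)=K^t$. Otherwise (S5), \eqref{eq:mono} and \eqref{eq:hit} show that some $M^{n}(z)$ contains the full point $y$, and then $M^{n+t}(z)=K^t$. So $f$ is strongly connected.
\end{proof}

Condition (S5) will always be met with one-point boxes. For each label $i$ and counter value $\nu$, let $\sigma(i,\nu)$ be the state $(\{i\},\nu,\varepsilon)$ with $\varepsilon=1$ if $\nu=0$ and $\varepsilon=0$ otherwise.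

\section{Two variables}\label{sec:two}

For $t=2$ one coordinate holds the label and the other holds the counter together with the flag. A raised flag at counter value $c\in\{1,\dots,r\}$ is represented by a letter $\omega_c$. These letters must be distinct, because $\omega_c$ has to carry the value $c$ as well as the flag. In the example of Section~\ref{sec:example} the label $i$ was always written as the same letter $u_i$. We now let the spelling depend on the counter value and allow counter letters to spell labels. This freedom costs nothing in the proof and is used in Section~\ref{sec:share}.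

Let $m,s\ge2$ and $1\le r\le\min(m-1,s-1)$. Identify $\mathbb Z_m$ with $\{0,\dots,m-1\}$. Let $N$ be a finite set containing distinct letters $v_c$ $(c\in\mathbb Z_m)$, and put $V=\{v_c:c\in\mathbb Z_m\}$. For $c\in\mathbb Z_m$ let $\lambda_c:\mathbb Z_s\to N$ be an injective map with image $L_c$. Assume:
\begin{enumerate}
\item[(C1)] there are no $c,c'\in\mathbb Z_m$ with both $v_{c'}\in L_c$ and $v_c\in L_{c'+1}$;
\item[(C2)] $v_c\notin L_c\cup L_{c+1}$ for all $c\in\mathbb Z_m$.
\end{enumerate}
Both conditions hold when every $L_c$ is disjoint from $V$.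

\begin{proposition}\label{prop:two}
With such data, $D_{2,|N|+r}\ge 2m(s-1)\bigl(s-\lceil s/(r+1)\rceil\bigr)$.
\end{proposition}

\begin{proof}
Let $\Omega=\{\omega_1,\dots,\omega_r\}$ be a set of new letters, $K=N\sqcup\Omega$ and $\bar V=V\cup\Omega$. Define the counter value $\tau:\bar V\to\mathbb Z_m$ by $\tau(v_c)=c$ and $\tau(\omega_c)=c$. Put $\beta_0=v_0$ and $\beta_c=\omega_c$ for $1\le c\le r$; since $r\le m-1$, the values $\tau(\beta_c)=c$ are distinct in $\mathbb Z_m$. The points used in the simulation are those of
\[
E_1=\{(\lambda_{\tau(b)}(i),b):b\in\bar V,\ i\in\mathbb Z_s\},\qquad E_2=\{(b,\lambda_{\tau(b)+1}(i)):b\in\bar V,\ i\in\mathbb Z_s\}.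
\]
In each set, the point determines $b$, and then $i$ by injectivity. The two sets are disjoint. Indeed, both coordinates of a common point lie in $N\cap\bar V=V$, so it has the form $(v_{c'},v_c)$; membership in $E_1$ gives $v_{c'}\in L_c$ and membership in $E_2$ gives $v_c\in L_{c'+1}$, contrary to (C1). Without (C1), the rules below would assign two values to such a point.

Let $y=(\lambda_r(h_r),\omega_r)\in E_1$, and call $(\beta_c,\lambda_{c+1}(h_c))\in E_2$ the \emph{trigger} of index $c$, for $0\le c\le r-1$. Define $f$ as follows, with $c=\tau(b)$.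
\begin{itemize}
\item $f=K$ at $y$ and at all points outside $E_1\cup E_2$.
\item On $E_1\setminus\{y\}$: $f(\lambda_c(i),b)=\{\lambda_{c+1}(i)\}$ if $c\ne m-1$, and $f(\lambda_c(i),b)=\lambda_0(F(i))$ if $c=m-1$.
\item On $E_2$: $f(b,\lambda_{c+1}(i))=\{v_{c+1}\}$, except that $f=\{v_{c+1},\beta_{c+1}\}$ at the trigger of index $c$.
\end{itemize}
We apply Proposition~\ref{prop:sim} with $P=m$, writing $c$ for the counter. For a state $\sigma=(I,c,\varepsilon)$ put
\[
Q(\sigma)=\lambda_c(I)\times Y(\sigma),\qquad Y(\sigma)=\begin{cases}\{v_c,\beta_c\}&\text{if }\varepsilon=1,\\ \{v_c\}&\text{if }\varepsilon=0.\end{cases}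
\]
Note that $\tau=c$ on $Y(\sigma)$, that $Y(\sigma)=\{v_0\}$ if $c=0$, and that for $c\le r$ we have $\beta_c\in Y(\sigma)$ if and only if $\varepsilon=1$.

(S1) The box $Q(\sigma(i,c))$ is the point $(\lambda_c(i),v_c)$, and $\sigma_0=\sigma(0,0)$.

(S2) We have $\omega_r\in Y(\sigma)$ if and only if $c=r$ and $\varepsilon=1$. In that case $\lambda_r(h_r)\in\lambda_r(I)$ if and only if $h_r\in I$.

(S3) Let $\sigma=(I,c,\varepsilon)$ be a state that is not final and let $S(\sigma)=(I',c',\varepsilon')$, so that $c'=c+1$ in $\mathbb Z_m$. All points of $Q(\sigma)$ lie in $E_1\setminus\{y\}$ and have counter value $c$. Hence $f(Q(\sigma))$ is $\lambda_{c+1}(I)$ if $c\ne m-1$ and $\lambda_0(F(I))$ if $c=m-1$; in both cases it is $\lambda_{c'}(I')$. So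
\[
M(Q(\sigma))=Y(\sigma)\times\lambda_{c'}(I')\subseteq E_2,
\]
and this box does not contain $y$, which lies in $E_1$. It remains to show that $f$ maps this box to $Y(S(\sigma))$. All its points have counter value $c$, so only the trigger of index $c$ can be among them. If $c\ge r$, there is no such trigger and the image is $\{v_{c'}\}$; this is $Y(S(\sigma))$, because either $c'=0$, or $c'=c+1>r$ and $\varepsilon'=0$. If $c\le r-1$, then $c\le m-2$, so $I'=I$. The trigger lies in the box if and only if $\beta_c\in Y(\sigma)$ and $h_c\in I$, that is, if and only if $\varepsilon'=1$. So the image is $\{v_{c+1},\beta_{c+1}\}$ if $\varepsilon'=1$ and $\{v_{c+1}\}$ if $\varepsilon'=0$, as required.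

(S4) A box $A\times K$ with $a\in A$ contains $(a,a)$, and this point is full. Otherwise it would lie in $E_1\cup E_2$, so $a\in N\cap\bar V=V$, say $a=v_c$, and $v_c\in L_c$ or $v_c\in L_{c+1}$, contrary to (C2). This is the only use of (C2).

(S5) A point that is not full lies in $E_2$ or in $E_1\setminus\{y\}$. If $z=(b,\lambda_{c+1}(i))\in E_2$ with $\tau(b)=c$, then $M(z)$ contains $(\lambda_{c+1}(i),v_{c+1})=Q(\sigma(i,c+1))$. If $z=(\lambda_c(i),b)\in E_1\setminus\{y\}$ with $\tau(b)=c$, then $M(z)$ contains a point $(b,\lambda_{c+1}(i'))\in E_2$, and the previous case applies by \eqref{eq:mono}.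

Proposition~\ref{prop:sim} now gives a strongly connected $2$-digraph on $|N|+r$ letters with diameter at least $2m(s-1)(s-g)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $k\ge6$, $r=1$, $m=\lfloor k/3\rfloor\ge2$ and $s=k-1-m\ge 2k/3-1\ge3$. Take $N=V\sqcup\{u_0,\dots,u_{s-1}\}$ and $\lambda_c(i)=u_i$ for all $c$. Every $L_c$ is disjoint from $V$, so (C1) and (C2) hold, and $|N|+r=m+s+1=k$. Since $s-\lceil s/2\rceil=\lfloor s/2\rfloor\ge(s-1)/2$, Proposition~\ref{prop:two} gives $D_{2,k}\ge m(s-1)^2$. From $m\ge k/3-1$ and $s-1=k-2-m\ge 2k/3-2$ we get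
\[
D_{2,k}\ge\Bigl(\frac k3-1\Bigr)\Bigl(\frac{2k}{3}-2\Bigr)^2=\frac{4}{27}(k-3)^3.\qedhere
\]
\end{proof}

\section{Using counter letters as labels}\label{sec:share}

When $r\to\infty$ and $r=o(k)$, the bound of Proposition~\ref{prop:two} is about $2ms^2$. With disjoint alphabets the constraint is $m+s\approx k$, and the best choice $m\approx k/3$ gives $\frac{8}{27}k^3$. This wastes all points $(v_{c'},v_c)$. To use such a point we must be able to tell which coordinate is the counter, and the cyclic order of $\mathbb Z_m$ can tell us: at counter value $c$, only the letters $v_{c+1},\dots,v_{c+\mu}$ lying ahead of $v_c$, up to about half the cycle, serve as labels.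

Let $\mu\ge1$, $m=2\mu+2$, $w\ge0$ and $s=w+\mu$. Take $N=V\sqcup\{u_0,\dots,u_{w-1}\}$ and
\[
\lambda_c(i)=u_i\quad(0\le i<w),\qquad \lambda_c(w+j-1)=v_{c+j}\quad(1\le j\le\mu).
\]
These maps are injective because $\mu<m$. Modulo $m$ we have
\[
v_{c'}\in L_c\iff c'-c\in\{1,\dots,\mu\},\qquad v_c\in L_{c'+1}\iff c'-c\in\{\mu+1,\dots,2\mu\};
\]
for the second equivalence, $c-c'-1\in\{1,\dots,\mu\}$ means $c'-c\in\{-\mu-1,\dots,-2\}$, and we add $m=2\mu+2$. The two sets of residues are disjoint, which is (C1). Neither contains $0$, which for $c'=c$ is (C2).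

Now $s=|N|-m+\mu\approx k-\mu$, so the bound is about $4\mu(k-\mu)^2$, which is largest for $\mu\approx k/3$.

\begin{proof}[Proof of Theorem~\ref{thm:two}]
The upper bound was obtained in Section~\ref{sec:upper}. For the lower bound put $r=\lfloor\sqrt k\rfloor$, $\mu=\lfloor k/3\rfloor$, $m=2\mu+2$, $w=k-r-m$ and $s=w+\mu$. As $k\to\infty$ we have $m/k\to\frac23$, $w/k\to\frac13$ and $s/k\to\frac23$. So for large $k$ we have $w\ge0$, $s\ge2$ and $1\le r\le\min(m-1,s-1)$, and $|N|+r=m+w+r=k$. Moreover $s-\lceil s/(r+1)\rceil\ge s-s/(r+1)-1=(1-o(1))s$. Proposition~\ref{prop:two} gives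
\[
D_{2,k}\ge(1-o(1))\,2ms^2=(1-o(1))\cdot2\cdot\frac23\cdot\Bigl(\frac23\Bigr)^2k^3=\Bigl(\frac{16}{27}-o(1)\Bigr)k^3.\qedhere
\]
\end{proof}

\section{More variables: a counter with $t-1$ digits}\label{sec:all}

For general $t$, one coordinate holds the label and the other $t-1$ hold the digits of a counter in base $m$, so that $P=m^{t-1}$. The new difficulty is the carry. The window moves by one position per step, and when the new value of digit $l$ is to be written, the old digits $1,\dots,l-1$ have already left the window. The new digits $1,\dots,l-1$ are visible instead, and they contain the same information.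

For $0\le\nu<P$ write $\nu=\sum_{l=1}^{t-1}\delta_l(\nu)m^{l-1}$ with digits $\delta_l(\nu)\in\{0,\dots,m-1\}=\mathbb Z_m$.

\begin{lemma}\label{lem:carry}
Let $m\ge2$, $0\le\nu<P$ and $\nu'=\nu+1\bmod P$. For $1\le l\le t-1$ we have $\delta_l(\nu')=\delta_l(\nu)+1$ in $\mathbb Z_m$ if $\delta_1(\nu')=\dots=\delta_{l-1}(\nu')=0$, and $\delta_l(\nu')=\delta_l(\nu)$ otherwise. (For $l=1$ the condition is empty, so the first case holds.)
\end{lemma}

\begin{proof}
Adding $1$ increases digit $l$ by $1$ in $\mathbb Z_m$ if the old digits $1,\dots,l-1$ all equal $m-1$, and leaves it unchanged otherwise. In the first case the new digits $1,\dots,l-1$ are all $0$. In the second case the first old digit different from $m-1$ has index below $l$ and is increased to a nonzero value.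
\end{proof}

\begin{proposition}\label{prop:all}
Let $t,m,s\ge2$ and $1\le r\le\min(m-1,s-1)$. Then
\[
D_{t,s+m+r}\ge t\,m^{t-1}(s-1)\bigl(s-\lceil s/(r+1)\rceil\bigr).
\]
\end{proposition}

\begin{proof}
Let $K=U\sqcup V\sqcup\Omega$ with $U=\{u_i:i\in\mathbb Z_s\}$, $V=\{v_c:c\in\mathbb Z_m\}$ and $\Omega=\{\omega_1,\dots,\omega_r\}$. Define $\bar V$, $\tau$ and $\beta_0,\dots,\beta_r$ as in the proof of Proposition~\ref{prop:two}, and put $U_I=\{u_i:i\in I\}$. A point has \emph{type} $j$ if its $j$th coordinate is in $U$ and all others are in $\bar V$. A point has no type exactly when the number of its coordinates in $U$ is not $1$. Let $y=(u_{h_r},\omega_r,v_0,\dots,v_0)$, of type $1$, and for $0\le c\le r-1$ call $(\beta_c,v_0,\dots,v_0,u_{h_c})$, of type $t$, the \emph{trigger} of index $c$; in both, $v_0$ is written $t-2$ times. Define $f$ as follows.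
\begin{itemize}
\item $f=K$ at $y$ and at all points without type.
\item At a point $(u_i,b_1,\dots,b_{t-1})\ne y$ of type $1$: $f=U_{F(i)}$ if $\tau(b_1)=\dots=\tau(b_{t-1})=m-1$, and $f=\{u_i\}$ otherwise.
\item At a point $(b_l,\dots,b_{t-1},u,b'_1,\dots,b'_{l-1})$ of type $t-l+1$, where $1\le l\le t-1$: $f=\{v_{\tau(b_l)+1}\}$ if $\tau(b'_1)=\dots=\tau(b'_{l-1})=0$, and $f=\{v_{\tau(b_l)}\}$ otherwise; except that $f=\{v_{c+1},\beta_{c+1}\}$ at the trigger of index $c$.
\end{itemize}
We apply Proposition~\ref{prop:sim} with $P=m^{t-1}\ge m\ge r+1$. For a state $\sigma=(I,\nu,\varepsilon)$ put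
\[
Q(\sigma)=U_I\times Y_1\times\dots\times Y_{t-1},
\]
where $Y_l=\{v_{\delta_l(\nu)}\}$, except that $Y_1=\{v_\nu,\beta_\nu\}$ if $\varepsilon=1$. If $\nu\le r$, then $\nu\le m-1$, so $\delta_1(\nu)=\nu$ and the higher digits vanish. In particular $\tau=\delta_l(\nu)$ on $Y_l$ for every $l$, also when $\varepsilon=1$; and for $\nu\le r$ we have $\beta_\nu\in Y_1$ if and only if $\varepsilon=1$.

(S1) The box $Q(\sigma(i,\nu))$ is the point $(u_i,v_{\delta_1(\nu)},\dots,v_{\delta_{t-1}(\nu)})$, and $\sigma_0=\sigma(0,0)$.

(S2) We have $\omega_r\in Y_1$ if and only if $\nu=r$ and $\varepsilon=1$. In that case $Y_2=\dots=Y_{t-1}=\{v_0\}$, so $y\in Q(\sigma)$ if and only if $h_r\in I$.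

(S3) Let $\sigma=(I,\nu,\varepsilon)$ be a state that is not final, let $S(\sigma)=(I',\nu',\varepsilon')$, and write $Q(S(\sigma))=U_{I'}\times Y'_1\times\dots\times Y'_{t-1}$. We claim that
\begin{equation}\label{eq:block}
M^l(Q(\sigma))=Y_l\times\dots\times Y_{t-1}\times U_{I'}\times Y'_1\times\dots\times Y'_{l-1}\qquad(1\le l\le t).
\end{equation}
For $l=t$ the right side is $Q(S(\sigma))$. For $l<t$ its points have type $t-l+1\ge2$, so they differ from $y$. Thus \eqref{eq:block} gives (S3). To prove it, let $\mathcal B_l$ be the right side. We show that $f(Q(\sigma))=U_{I'}$ and that $f(\mathcal B_l)=Y'_l$ for $1\le l\le t-1$.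

The points of $Q(\sigma)$ have type $1$, differ from $y$, and have counter values $\delta_1(\nu),\dots,\delta_{t-1}(\nu)$. These all equal $m-1$ exactly when $\nu=P-1$. So $f(Q(\sigma))$ is $U_{F(I)}$ if $\nu=P-1$ and $U_I$ otherwise, which is $U_{I'}$.

The points of $\mathcal B_1=Y_1\times\dots\times Y_{t-1}\times U_{I'}$ have type $t$, and each of them produces $v_{\delta_1(\nu)+1}=v_{\delta_1(\nu')}$. If $\mathcal B_1$ contains the trigger of index $c$, then comparing counter values gives $\delta_1(\nu)=c$ and $\delta_l(\nu)=0$ for $l\ge2$, so $\nu=c\le r-1$. Hence for $\nu\ge r$ we get $f(\mathcal B_1)=\{v_{\delta_1(\nu')}\}$. This is $Y'_1$, because either $\nu'=0$ and $Y'_1=\{v_0,\beta_0\}=\{v_0\}$, or $\nu'>r$ and $\varepsilon'=0$. For $\nu\le r-1$ we have $\nu\le P-2$, so $I'=I$, and $\mathcal B_1$ contains the trigger of index $\nu$ if and only if $\beta_\nu\in Y_1$ and $h_\nu\in I$, that is, if and only if $\varepsilon'=1$. Again $f(\mathcal B_1)=Y'_1$.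

For $2\le l\le t-1$ the points of $\mathcal B_l$ have type $t-l+1<t$, so none is a trigger. At each of them $\tau(b_l)=\delta_l(\nu)$ and $\tau(b'_j)=\delta_j(\nu')$ for $j<l$. By Lemma~\ref{lem:carry}, $f(\mathcal B_l)=\{v_{\delta_l(\nu')}\}=Y'_l$.

(S4) Fix $a_i\in A_i$ for $i\le t-1$. Choose $a_t\in U$ if exactly one of $a_1,\dots,a_{t-1}$ is in $U$, and $a_t\in\bar V$ otherwise. Then $(a_1,\dots,a_t)$ has no type and is full.

(S5) At a point of type $j\ge2$ the set $f$ contains a letter of $V$, and appending it gives a point of type $j-1$. At a point of type $1$, including $y$, the set $f$ contains a letter of $U$, and appending it gives a point of type $t$. A point $z$ that is not full has some type $j$. Follow these arcs of $\Gamma_f$ from $z$ for $(j-1)+t$ steps. The last $t$ steps append one letter of $U$ and then $t-1$ letters of $V$, so the walk ends at a point $(u_i,v_{c_1},\dots,v_{c_{t-1}})=Q(\sigma(i,\nu))$ with $\nu=\sum_l c_lm^{l-1}$.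

Proposition~\ref{prop:sim} gives the bound $tP(s-1)(s-g)$ on $s+m+r$ letters.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
The upper bound is Proposition~\ref{prop:upper}. Fix $t\ge2$. The bound of Proposition~\ref{prop:all} is about $tm^{t-1}s^2$ under the constraint $m+s\approx k$, and $\xi^{t-1}(1-\xi)^2$ is largest on $[0,1]$ where $(t-1)/\xi=2/(1-\xi)$, that is, at $\xi=\frac{t-1}{t+1}$. So put $r=\lfloor\sqrt k\rfloor$, $s=\lfloor 2k/(t+1)\rfloor$ and $m=k-s-r$. Then $s/k\to\frac{2}{t+1}$ and $m/k\to\frac{t-1}{t+1}$. Both limits are positive because $t\ge2$, so the hypotheses of Proposition~\ref{prop:all} hold for large $k$. Since $r\to\infty$, we have $s-\lceil s/(r+1)\rceil=(1-o(1))s$, and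
\[
D_{t,k}\ge(1-o(1))\,t\Bigl(\frac{t-1}{t+1}\Bigr)^{t-1}\Bigl(\frac{2}{t+1}\Bigr)^2k^{t+1}=(1-o(1))\,\frac{4t(t-1)^{t-1}}{(t+1)^{t+1}}\,k^{t+1}.
\]
Together with $D_{t,k}\le(t(k-1)+1)k^t-1<tk^{t+1}$, this gives $D_{t,k}=\Theta_t(k^{t+1})$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{talk} \emph{Multivariate Digraphs And Higher Order Markov Chains}, \texttt{http://zhuyinfeng.org/Data/Talks/MAO2018.pdf}.
\end{thebibliography}
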